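\title{Pairing Strategies in Multidimensional Tic-Tac-Toe}

\begin{abstract}
In the $n^d$-game two players alternately claim points of the cube $[n]^d$, and the first to own all $n$ points of a line wins. A pairing strategy for the second player is a family of disjoint pairs of points such that every line contains one of the pairs. Counting points shows that such a family can exist only if $(n+2)^d\le 2n^d$. We prove the Pairing Conjecture, which states that this condition is also sufficient. By Hall's theorem it is enough to let every oriented line distribute one unit of weight over its points so that no point receives more than one unit. We fold the cube along its reflections and build this distribution layer by layer; the amount that passes between consecutive layers is forced, and the work is to show that it is admissible. For even $n$ all points receive the same weight, and it follows that in the range $(n+2)^d\le2n^d$ a set containing a given fraction of the points contains at most that fraction of the lines.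
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$ and $d\ge1$ be integers and $[n]=\{1,\dots,n\}$. A \emph{line} in $[n]^d$ is a set of $n$ points that can be listed as $x^{(1)},\dots,x^{(n)}$ so that in each coordinate $i$ the sequence $x^{(1)}_i,\dots,x^{(n)}_i$ is $1,2,\dots,n$, or $n,n-1,\dots,1$, or constant. There are $\frac12\big((n+2)^d-n^d\big)$ lines; the count is recalled in Section~\ref{sec:hall}. In the \emph{$n^d$-game} two players alternately pick points of $[n]^d$, no point being picked twice. The first player to own all $n$ points of a line wins, and the game is a draw if the board fills up without this happening. The $3^2$-game is ordinary Tic-Tac-Toe.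

A \emph{pairing} is a family of disjoint two-point subsets of $[n]^d$ such that every line contains at least one of them. It gives the second player a \emph{pairing strategy}: when the first player picks a point whose partner is free, pick the partner; otherwise pick any free point. The first player never owns both points of a pair, hence never owns a line, and the second player obtains at least a draw.

Two distinct points lie on at most one line, so every line needs a pair of its own, and the board must have at least twice as many points as lines. This gives a necessary condition.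

\begin{theorem}\label{thm:converse}
If the second player has a pairing strategy in the $n^d$-game, then $(n+2)^d\le 2n^d$.
\end{theorem}

The Pairing Conjecture, which we take from \cite{ratio}, states that this count is the only obstruction. We prove it.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $d\ge1$. If $(n+2)^d\le 2n^d$, then the second player has a pairing strategy in the $n^d$-game.
\end{theorem}

For $d=1$ the condition holds for all $n\ge2$, and any two points of the single line form a pairing. For $d=2$ it holds exactly for $n\ge5$. The $5\times5$ board has $12$ lines, which need $24$ of the $25$ points; in the array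
\[
\begin{array}{ccccc}
11&7&1&1&10\\
6&2&8&12&2\\
3&7&\cdot&9&3\\
4&12&8&4&10\\
6&5&5&9&11
\end{array}
\]
the pairs $1$--$5$ serve the rows, $6$--$10$ the columns, and $11$, $12$ the diagonals. In general the condition reads $d\ln(1+\frac2n)\le\ln2$. The inequality
\begin{equation}\label{eq:log}
\frac{2y}{2+y}\le\ln(1+y)\le y\qquad(y\ge0)
\end{equation}
(the difference on the left vanishes at $0$ and has derivative $\frac{y^2}{(1+y)(2+y)^2}$) shows that the condition holds if $d\le\frac n2\ln2$ and fails if $d>\frac{n+1}2\ln2$. So the dimension may be proportional to $n$. In this range the number of lines through a point varies enormously over the board, while nearly all points may have to be used.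

For even $n$ the proof gives a statement about all subsets of the board: the fraction of the lines contained in a set is at most the fraction of the points that it contains.

\begin{theorem}\label{thm:induced}
Let $n=2m$ and $(n+2)^d\le2n^d$. Every $P\subseteq[n]^d$ contains at most $\frac{|P|}{n^d}\cdot\frac{(n+2)^d-n^d}2$ lines.
\end{theorem}

Hall's theorem turns the search for a pairing into the search for a flow from oriented lines to points (Section~\ref{sec:hall}). Identifying $t$ with $n+1-t$ reduces this to a flow problem for words over an alphabet of $m=\lfloor n/2\rfloor$ letters, Theorem~\ref{thm:star} (Section~\ref{sec:fold}). Section~\ref{sec:four} solves the problem by hand for $d=4$, and Sections \ref{sec:tools}--\ref{sec:tilt} solve it in general. One device recurs at four scales. The sources and targets are sorted into layers, by the number of central coordinates, of distinct letters, of letters occurring once, or of copies of a fixed letter, and every move that we use keeps the layer or passes to the next one. The total crossing each boundary is then forced by supply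 and demand, and what has to be proved is that it lies between zero and the capacity of the boundary.

\section{Directed lines and Hall's theorem}\label{sec:hall}

A \emph{directed line} is a word $w\in([n]\cup\{\uparrow,\downarrow\})^d$ with at least one arrow. Its \emph{point with parameter} $t\in[n]$ is obtained by replacing every $\uparrow$ by $t$ and every $\downarrow$ by $n+1-t$. Directed lines are the same as lists $x^{(1)},\dots,x^{(n)}$ in the definition of a line. A line has exactly two such lists, since a nonconstant coordinate takes distinct values on the line and these must appear in increasing or in decreasing order; the two lists differ by reversing all arrows. There are $(n+2)^d-n^d$ directed lines, and half as many lines.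

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $u\ne v$ lie on a line. Its nonconstant coordinates are exactly those in which $u$ and $v$ differ. Fix such a coordinate $i_0$ and orient the line so that $i_0$ carries $\uparrow$. Then $u$ and $v$ have parameters $t=u_{i_0}$ and $t'=v_{i_0}\ne t$. In any other coordinate $i$ where they differ, $(u_i,v_i)$ is $(t,t')$ for $\uparrow$ and $(n+1-t,n+1-t')$ for $\downarrow$. These two pairs are different, since equality would force $t=t'=\frac{n+1}2$. So $u$ and $v$ determine the line, a pair lies in at most one line, and a pairing has at least as many pairs as there are lines. The pairs are disjoint, so $(n+2)^d-n^d\le n^d$.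
\end{proof}

Each line must be given two of its points; equivalently, each directed line must be given one. Recall Hall's theorem: finite sets $Y_1,\dots,Y_k$ have distinct representatives $y_i\in Y_i$ if and only if any $l$ of the sets have at least $l$ elements in their union.

\begin{lemma}\label{lem:hall}
Suppose there are weights $f(w,x)\ge0$, for $w$ a directed line and $x$ a point of $w$, with total exactly $1$ leaving each directed line and total at most $1$ arriving at each point. Then a pairing exists.
\end{lemma}

\begin{proof}
Let $S$ be a set of directed lines and $N(S)$ the set of all their points. The weight leaving $S$ is $|S|$ and arrives in $N(S)$, so $|S|\le|N(S)|$. By Hall's theorem the directed lines can be given distinct points, each on its own line. The two points given to the two orientations of a line form a pair inside that line, and these pairs are disjoint.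
\end{proof}

In such a flow the average point receives $(1+\frac2n)^d-1$, which is at most $1$ exactly under the hypothesis of Theorem~\ref{thm:main}. The first attempt, weight $\frac1n$ on each point of each directed line, is far from even. The corner $(1,\dots,1)$ lies on $2(2^d-1)$ directed lines (replace a nonempty set of coordinates by $\uparrow$, or by $\downarrow$) and would receive $2(2^d-1)/n$. This is $\frac65$ on the $5\times5$ board, and it exceeds $1$ as soon as $d$ is of order $\log n$. Lines must steer their weight away from points with many repeated coordinates.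

\section{Folding the cube}\label{sec:fold}

We let each directed line use only its first half, the parameters $t\le n/2$, and for odd $n$ sometimes its midpoint. The second half is served by the opposite orientation. On the first half, a coordinate stays on one side of the center $\frac{n+1}2$, and after the reflection $t\mapsto n+1-t$ both kinds of arrow behave alike. This leads to the following problem.

Let $m\ge1$. A \emph{star word} is a word $w\in([m]\cup\{*\})^d$ with at least one star; it is a \emph{one-star word} if it has exactly one. For a letter $a\in[m]$, $w[a]\in[m]^d$ is obtained by replacing all stars by $a$. A \emph{flow by substitution} assigns an amount $f(w,a)\ge0$ to pairs $(w,a)$; we say that $w$ sends this amount to the letter $a$, or to the word $w[a]$.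

\begin{theorem}\label{thm:star}
Let $m,d\ge1$ with $d\le(m+1)\ln2$, let $0\le c\le\frac6{5(m+1)}$, and suppose that
\[
\kappa:=\Big(1+\frac1m\Big)^d-1-\frac{cd}m\le1 .
\]
Then there is a flow by substitution in which every one-star word sends a total of $1-c$, every other star word sends a total of $1$, and every $x\in[m]^d$ receives exactly $\kappa$.
\end{theorem}

The value of $\kappa$ is forced: there are $(m+1)^d-m^d$ star words, $dm^{d-1}$ of them with one star, so the total sent is $\kappa m^d$. The parameter $c$ is needed only for odd $n$, where one-star words reserve the amount $c$ for their midpoint.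

\begin{remark}\label{rem:bigd}
Some bound on $d$ is necessary. If the letter $a$ occurs $k_a$ times in $x$, there are $2^{k_a}-1$ star words $w$ with $w[a]=x$. For $m=2$, $d=12$, $c=0$, a point with six copies of each letter can receive at most $2(2^6-1)=126$, while $\kappa=(3/2)^{12}-1>128$.
\end{remark}

In this section we deduce Theorems \ref{thm:main} and~\ref{thm:induced} from Theorem~\ref{thm:star}. Let $(n+2)^d\le2n^d$ and $m=\lfloor n/2\rfloor$. As noted after \eqref{eq:log}, $d\le\frac{n+1}2\ln2\le(m+1)\ln2$. For $a\in[m]$ encode $a$ as $(a,+)$ and $n+1-a$ as $(a,-)$, and encode $\uparrow$ as $(*,+)$ and $\downarrow$ as $(*,-)$.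

\subsection{Even $n$}

Let $n=2m$. A point of $[n]^d$ is a word in $[m]^d$ with a sign vector in $\{+,-\}^d$, a directed line is a star word $w$ with a sign vector, and its point with parameter $a\in[m]$ is $w[a]$ with the same sign vector. Apply Theorem~\ref{thm:star} with $c=0$ separately for each sign vector; this is allowed because $\kappa=(1+\frac1m)^d-1=\frac{(n+2)^d-n^d}{n^d}\le1$. Every directed line sends $1$ to its own points and every point receives exactly $\kappa$. Lemma~\ref{lem:hall} gives Theorem~\ref{thm:main} for even $n$.

\begin{proof}[Proof of Theorem~\ref{thm:induced}]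
In this flow the directed lines contained in $P$ send everything into $P$, which receives $\kappa|P|$ in total. So $P$ contains at most $\kappa|P|$ directed lines, that is, at most $\frac12\kappa|P|$ lines.
\end{proof}

\subsection{Odd $n$}

Let $n=2m+1$ and encode the center $m+1$ as $0$. A point is a set $Z$ of zero positions together with a signed word over $[m]$ on the other positions; it belongs to \emph{layer} $z=|Z|$, and layer $z$ has $\omega_z=\binom dz(2m)^{d-z}$ points. A directed line has a set $Z$ of constant zeros and a signed star word on the other positions. Its points with parameter $a\in[m]$ keep $Z$ and the signs, while its \emph{midpoint}, with parameter $m+1$, turns all stars into zeros.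

If midpoints are ignored, Theorem~\ref{thm:star} would be applied with $c=0$ in dimension $d-z$, and a point of layer $z$ would receive
\[
\lambda_z=\Big(1+\frac1m\Big)^{d-z}-1 .
\]
Since $\frac1m>\frac2n$, the number $\lambda_0$ may exceed $1$, and the excess has to be moved to the layers with more zeros, where $\lambda_z$ is smaller. There is room on average: $\sum_z\omega_z(\lambda_z+1)=(2m+3)^d$ and $\sum_z\omega_z=(2m+1)^d$ by the binomial theorem, so
\begin{equation}\label{eq:room}
\sum_{z=0}^d\omega_z(\lambda_z-1)=(n+2)^d-2n^d\le0 .
\end{equation}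
We use only the midpoints of lines with one arrow. These moves raise $z$ by exactly one, and they treat all points of a layer alike: a point with $z$ zeros is the midpoint of exactly $2z$ such directed lines ($z$ positions, two directions). If a one-arrow line with $z$ constant zeros sends $c_z$ to its midpoint, the load on layer $z$ is the left side of \eqref{eq:load} below.

\begin{lemma}\label{lem:odd}
There are numbers $c_0,\dots,c_{d-1}\in[0,\frac6{5(m+1)}]$ such that, with $c_{-1}=c_d=0$,
\begin{equation}\label{eq:load}
\lambda_z-\frac{d-z}m\,c_z+2z\,c_{z-1}\le1\qquad(0\le z\le d).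
\end{equation}
\end{lemma}

\begin{proof}
Pass on only what cannot be kept: for $z=0,\dots,d-1$ put
\[
c_z=\max\Big(0,\ \frac m{d-z}\big(\lambda_z-1+2zc_{z-1}\big)\Big).
\]
Then \eqref{eq:load} holds for $z<d$. If $c_z=0$ then $\lambda_z\le1$, so $\lambda_{z+1}<1$ and $c_{z+1}=0$. Hence there is $z^*\le d$ with $c_z>0$ exactly for $0\le z<z^*$. Let $G_z=\omega_z\frac{d-z}mc_z$ and $G_{-1}=0$. Since $\omega_{z+1}=\omega_z\frac{d-z}{2m(z+1)}$, we have $G_z=\omega_{z+1}\cdot2(z+1)c_z$; this is the total passed from layer $z$ to layer $z+1$. For $z<z^*$ the definition of $c_z$ gives $G_z=\omega_z(\lambda_z-1)+G_{z-1}$, and with \eqref{eq:room}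
\begin{equation}\label{eq:G}
G_z=\sum_{i\le z}\omega_i(\lambda_i-1)\le\sum_{i>z}\omega_i(1-\lambda_i)\qquad(0\le z<z^*).
\end{equation}
For $z=d$ we have $\lambda_d=0$, and \eqref{eq:load} says $2dc_{d-1}\le1$. This is trivial if $z^*<d$, and if $z^*=d$ then \eqref{eq:G} gives $\omega_d\cdot2dc_{d-1}=G_{d-1}\le\omega_d$.

It remains to bound $c_z$ for $z<z^*$. Let $z^*\ge1$, so that $y:=(1+\frac1m)^d=\lambda_0+1>2$. If $m=1$, then $(5/3)^d\le2$ forces $d=1$ and $y=2$; so $m\ge2$.

\emph{The case $z=0$.} With $\epsilon=\frac1{m(2m+3)}$ we have $\frac{1+1/m}{1+2/n}=\frac{(m+1)(2m+1)}{m(2m+3)}=1+\epsilon$, so $y\le2(1+\epsilon)^d\le2e^{d\epsilon}$. Here $d\epsilon\le\frac{(m+1)\ln2}{m(2m+3)}\le\frac{3\ln2}{14}<0.149$ and $e^{0.149}<1.2$. Using $e^s-1\le se^s$,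
\[
c_0=\frac md(y-2)\le\frac{2m}d\,d\epsilon\,e^{d\epsilon}=\frac{2e^{d\epsilon}}{2m+3}<\frac{2.4}{2m+2}=\frac6{5(m+1)} .
\]

\emph{The case $1\le z<z^*$.} Since $y>2$, Bernoulli's inequality gives $1-\lambda_i=2-y(\frac m{m+1})^i\le2\big(1-(1-\frac1{m+1})^i\big)\le\frac{2i}{m+1}$. Also $\omega_{z+i}/\omega_z=\prod_{l=1}^i\frac{d-z-l+1}{2m(z+l)}$. By \eqref{eq:G},
\[
c_z=\frac{mG_z}{(d-z)\omega_z}\le\sum_{i=1}^{d-z}\frac m{d-z}\cdot\frac{2(z+i)}{m+1}\prod_{l=1}^i\frac{d-z-l+1}{2m(z+l)}
=\frac1{m+1}\sum_{i=1}^{d-z}\ \prod_{l=1}^{i-1}\frac{d-z-l}{2m(z+l)} .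
\]
In the last product $z+l\ge l+1$ and $\frac{d-z-l}{2m}\le\frac{d-2}{2m}\le\frac{(m+1)\ln2-2}{2m}<v:=\frac12\ln2$. So the sum is at most $\sum_{i\ge1}\frac{v^{i-1}}{i!}=\frac{e^v-1}v=\frac{2(\sqrt2-1)}{\ln2}<1.2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for odd $n$]
For each $Z$ with $|Z|=z<d$ and each sign vector off $Z$, apply Theorem~\ref{thm:star} on the $d-z$ positions off $Z$ with $c=c_z$. Its constant is $\kappa_z=\lambda_z-\frac{d-z}mc_z$, which is at most $1$ by \eqref{eq:load}. In addition every one-arrow directed line with $z$ constant zeros sends $c_z$ to its midpoint. Then each directed line sends $1$, and a point of layer $z$ receives $\kappa_z+2zc_{z-1}\le1$, where $\kappa_d=0$. Apply Lemma~\ref{lem:hall}.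
\end{proof}

\begin{example}\label{ex:five}
For the $5\times5$ board, $m=d=2$ and $(\lambda_0,\lambda_1,\lambda_2)=(\frac54,\frac12,0)$, so $c_0=\frac14$ and $c_1=0$. In layer $0$ the word $**$ sends $\frac12$ to each of $11$ and $22$, and a word $a*$ or $*a$ sends $\frac14$ to the letter $a$, $\frac12$ to the other letter and $\frac14$ to its midpoint. The point $aa$ receives $\frac12+2\cdot\frac14=1$, and $12$ and $21$ receive $2\cdot\frac12=1$. A point of layer $1$ receives $\frac12$ along the middle row or column and $2\cdot\frac14$ as a midpoint. The center receives nothing.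
\end{example}

\section{The flow in dimension four}\label{sec:four}

The \emph{level} of a point of $[m]^d$ is its number of distinct letters. A letter of a word is \emph{single} if it occurs exactly once and \emph{big} if it occurs at least twice. A substitution $w\mapsto w[a]$ is a \emph{new-letter move} if $a$ does not occur in $w$, and an \emph{old-letter move} otherwise. By Remark~\ref{rem:bigd} the number of moves arriving at a point depends exponentially on its multiplicities. New-letter moves are blind to this: a point of level $q$ is reached by exactly $q$ of them, one for each of its letters, by starring all occurrences of that letter. So we let star words with two or more stars spread their unit evenly over new letters. This alone overloads the high levels and starves the low ones. To correct it, a one-star word with $q$ distinct letters keeps back an amount $\theta_q$ for old-letter moves, which lead to level $q$ instead of $q+1$.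

Take $d=4$, $m=6$, $c=0$, which is the $12^4$-game; here $\kappa=(7/6)^4-1=\frac{1105}{1296}\approx0.853$. Up to symmetry the points are $abcd$, $aabc$, $aabb$, $aaab$, $aaaa$.
\begin{itemize}
\item $abcd$ is reached from four one-star words with three letters, each having three unused letters: $\frac43(1-\theta_3)=\kappa$, so $\theta_3=1-\frac34\kappa\approx0.361$.
\item $aabc$ receives $\frac14$ from $**bc$, $\frac14(1-\theta_2)$ from each of $aa{*}c$ and $aab*$, and $\frac13\theta_3$ from each of $*abc$ and $a{*}bc$ if these split $\theta_3$ evenly. Setting the sum equal to $\kappa$ gives $\theta_2=\frac{17}6-3\kappa\approx0.275$.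
\item $aaaa$ receives $\frac16+4\theta_1=\kappa$, so $\theta_1\approx0.171$.
\end{itemize}
Level $2$ shows the difficulty. New-letter moves give $\frac25$ to $aabb$ but only $\frac15+\frac15(1-\theta_1)$ to $aaab$, because the single letter $b$ is supplied by the one-star word $aaa*$, which keeps back $\theta_1$. From old-letter moves $aabb$ therefore needs $\kappa-\frac25\approx0.453$ and $aaab$ needs $\kappa-\frac25+\frac15\theta_1\approx0.487$. Let a word such as $aab*$ send the fraction $y$ of $\theta_2$ to its single letter and $1-y$ to its big letter. Then $aabb$ receives $4y\theta_2$ and $aaab$ receives $3(1-y)\theta_2$. The even split $y=\frac12$ favors the wrong type. The split $y=\frac37$ equalizes the two types, and $y=\frac{3-\gamma}7$ gives $aaab$ an advantage of $\gamma\theta_2$. We need $\gamma=\frac{\theta_1}{5\theta_2}\approx0.12$, so $y\approx0.41\in[0,1]$. With this choice the points of level $2$ all differ from $\kappa$ by the same amount, all other points receive $\kappa$, and the total sent is $6^4\kappa$; so every point receives $\kappa$.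

In general, three things must be shown: that the forced numbers $\theta_q$ satisfy $0\le\theta_q\le1-c$; that within a level there is an old-letter flow giving $\alpha+\gamma s$ to a point with $s$ single letters, for $\gamma$ in a suitable range; and that the required \emph{tilt} $\gamma$ lies in that range. We begin with the second.

\section{Old-letter flows over a fixed alphabet}\label{sec:tools}

All checks of forced amounts rest on one observation about partial sums.

\begin{lemma}[Tail principle]\label{lem:tail}
Let $(a_v)$ be a finite sequence with $\sum_va_v\ge0$ that changes sign at most once, from $-$ to $+$: for some $v_0$, $a_v\le0$ for $v<v_0$ and $a_v\ge0$ for $v\ge v_0$. Then $\sum_{v\ge u}a_v\ge0$ for all $u$. The sign condition holds if $a_v=N_v\beta_v$ with $N_v\ge0$ and $\beta_v$ nondecreasing on $\{v:N_v>0\}$.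
\end{lemma}

\begin{proof}
If $u\ge v_0$, all terms of the tail are nonnegative. If $u<v_0$, the omitted terms are nonpositive, so the tail is at least the total.
\end{proof}

Fix $r\in\{1,2\}$ and an alphabet of $b$ letters. A word is \emph{$r$-full} if every letter occurs at least $r$ times, and a one-star word is $r$-full if deleting the star leaves an $r$-full word. Let $A_b(N)=A_b^{(r)}(N)$ be the coefficient of $x^N$ in $\big(\sum_{i\ge r}x^i/i!\big)^b$. Summing multinomial coefficients shows that there are $N!\,A_b(N)$ $r$-full words and $N\cdot(N-1)!\,A_b(N-1)=N!\,A_b(N-1)$ $r$-full one-star words of length $N$. For $b\ge1$, $A_b(N)>0$ if and only if $N\ge rb$, while $A_0(N)$ is $1$ for $N=0$ and $0$ otherwise. In the identity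
\begin{equation}\label{eq:conv}
A_b(N)=\sum_{l\ge r}\frac{A_{b-1}(N-l)}{l!}
\end{equation}
the $l$-th term, times $N!$, counts the $r$-full words in which a fixed letter occurs $l$ times. For $b\ge1$ and $N\ge rb$ let
\[
R_b(N)=R^{(r)}_b(N)=\frac{A_b(N-1)}{A_b(N)},
\]
the number of $r$-full one-star words per $r$-full word, and let $\mu_b(N)$ be the mean number of letters occurring exactly $r$ times in a uniformly random $r$-full word of length $N$. A pair (one-star word, letter) is the same as a pair (full word, position whose letter occurs more than $r$ times). Counting these pairs in both ways gives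
\begin{equation}\label{eq:mu}
b\,R_b(N)=N-r\mu_b(N).
\end{equation}

The first step is the untilted flow, the analogue of $y=\frac37$. We need it for $r=2$ as a building block and for both $r$ as a coupling.

\begin{lemma}\label{lem:uniform}
Let $r\in\{1,2\}$ and $b\ge1$.
\begin{itemize}
\item[(i)] For $N\ge rb+1$ there is a flow by substitution from the $r$-full one-star words of length $N$ to the $r$-full words in which every one-star word sends $1$ and every full word receives $R_b(N)$.
\item[(ii)] For $N\ge rb$, $R_b(N+1)-R_b(N)\ge\frac1b$.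
\end{itemize}
\end{lemma}

\begin{proof}
First, (i) for $b$ implies (ii) for $b$. By \eqref{eq:mu}, (ii) says $\mu_b(N+1)\le\mu_b(N)$. Choose a uniform one-star word $w$ of length $N+1$ and then a letter $a$ with probability $f(w,a)$, where $f$ is the flow in (i). All full words receive the same amount, so $w[a]$ is a uniform full word of length $N+1$; deleting the star from $w$ gives a uniform full word of length $N$; and substitution cannot increase the number of letters occurring exactly $r$ times.

We prove (i) by induction on $b$. For $b=1$ there is only one full word. Let $b\ge2$, fix a letter $a$, and sort words into classes by the number $l\ge r$ of copies of $a$. Class $l$ contains $N!\,P_l$ full words and $N!\,Q_l$ one-star words, where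
\[
P_l=\frac{A_{b-1}(N-l)}{l!},\qquad Q_l=\frac{A_{b-1}(N-l-1)}{l!}=(l+1)P_{l+1}.
\]
With $\varrho=R_b(N)$ we have $\sum_lQ_l=\varrho\sum_lP_l$ by \eqref{eq:conv}. Substituting $a$ raises the class by one and substituting another letter keeps it. So the amount, in units of $N!$, that class $i$ must send to the letter $a$ is $F_i=\sum_{l=r}^i(Q_l-\varrho P_l)$, and we need $0\le F_i\le Q_i$.

Where $P_l>0$, the ratio $Q_l/P_l=R_{b-1}(N-l)$ is nonincreasing in $l$ by (ii) for $b-1$; where $P_l=0$, also $Q_l=0$. The terms $P_l(\varrho-Q_l/P_l)$ have total $0$, so $F_i=\sum_{l>i}(\varrho P_l-Q_l)\ge0$ by Lemma~\ref{lem:tail}. Next,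
\[
Q_i-F_i=\sum_{l\ge i}Q_l-\varrho\sum_{l>i}P_l=\sum_{l\ge i+1}(l-\varrho)P_l ,
\]
and $\sum_{l\ge r}(l-\varrho)P_l=rP_r+\sum_{l\ge r}Q_l-\varrho\sum_{l\ge r}P_l=rP_r\ge0$, so these tails are nonnegative as well.

Write $F_i=\varphi_iQ_i$ with $\varphi_i\in[0,1]$, taking $\varphi_i=0$ if $Q_i=0$, and put $F_{r-1}=\varphi_{r-1}=0$. A one-star word of class $i$ sends $\varphi_i$ to $a$ and distributes $1-\varphi_i$ by the flow for $b-1$ letters on the $N-i\ge r(b-1)+1$ positions not carrying $a$. A full word of class $i$ receives $\varphi_{i-1}$ through each of its $i$ copies of $a$ and $(1-\varphi_i)Q_i/P_i$ through the other positions. Since $iP_i\varphi_{i-1}=F_{i-1}$ (for $i>r$ because $iP_i=Q_{i-1}$; for $i=r$ both sides vanish), $P_i$ times the total is $F_{i-1}+Q_i-F_i=\varrho P_i$.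
\end{proof}

Averaging (ii) over the multiplicity of one letter compares alphabets of different sizes.

\begin{lemma}\label{lem:alphabet}
Let $r\in\{1,2\}$, $b\ge2$, $N\ge rb$ and $k\in\{0,1\}$. Then $R_{b-1}(N-k)-R_b(N)\ge\dfrac{N-kb}{b(b-1)}$.
\end{lemma}

\begin{proof}
Let $l$ be the multiplicity of a fixed letter in a uniform $r$-full word of length $N$. Then $l\ge r\ge k$, $N-l\ge r(b-1)$, $\mathbb El=N/b$ by symmetry, and $l$ has probabilities proportional to $A_{b-1}(N-l)/l!$. Applying \eqref{eq:conv} to $A_b(N-1)$ and $A_b(N)$ gives $R_b(N)=\mathbb E\,R_{b-1}(N-l)$. By Lemma~\ref{lem:uniform}(ii), $R_{b-1}(N-k)-R_{b-1}(N-l)\ge\frac{l-k}{b-1}$. Take expectations.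
\end{proof}

From now on write $W_q=A^{(1)}_q$ and $D_b=A^{(2)}_b$, and let $\bar s_q(N)=\mu^{(1)}_q(N)$ be the mean number of single letters in a uniform word of length $N$ that uses all of $q$ given letters.

\begin{lemma}\label{lem:mono}
\begin{itemize}
\item[(i)] $\bar s_i(N)$ is nondecreasing in $i$ for $1\le i\le N$.
\item[(ii)] $W_{i-1}(N)/W_i(N)$ is nondecreasing in $i$ for $2\le i\le N$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $r=1$ and $2\le i\le N$. Lemma~\ref{lem:alphabet} with $k=0$ and \eqref{eq:mu} give $(i-1)\big(R_{i-1}(N)-R_i(N)\big)\ge\frac Ni\ge R_i(N)$. So $(i-1)R_{i-1}(N)\ge iR_i(N)$, which by \eqref{eq:mu} is $\bar s_{i-1}(N)\le\bar s_i(N)$.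

(ii) Among words of length $N+1$ using all $i$ letters, the last letter is single in $i\,N!\,W_{i-1}(N)$ words and big in $i\,N!\,W_i(N)$ words. All positions are alike, so $\bar s_i(N+1)=(N+1)\big/\big(1+W_i(N)/W_{i-1}(N)\big)$. Apply (i) with length $N+1$.
\end{proof}

Now the tilted flow.

\begin{lemma}\label{lem:tilt}
Let $q\ge2$, $d\ge q+2$, $B=\min(q,d-q)$, and let $\gamma\ge0$ satisfy $\gamma B(B-1)\le d-q$. Over an alphabet of $q$ letters, call the one-star words of length $d$ using all letters \emph{sources} and the words of length $d$ using all letters \emph{targets}. There are a real number $\alpha$ and a flow by substitution in which every source sends $1$, every target with $s$ single letters receives $\alpha+\gamma s$, and no source sends more than $\frac1q$ to any one of its single letters.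
\end{lemma}

\begin{proof}
Sort words into classes by the number $u$ of single letters. Class $u$ has $d!\,N_u$ targets and $d!\,N'_u$ sources, where
\[
N_u=\binom quD_{q-u}(d-u),\qquad N'_u=\binom quD_{q-u}(d-1-u).
\]
Since $d\ge q+2$, $N_q=N'_q=0$. Further $N_u>0$ if and only if $u_0\le u\le q-1$, where $u_0=\max(0,2q-d)=q-B$, and $N'_u>0$ implies $N_u>0$. Star one of the $d-u$ positions of a class-$u$ target that carry a big letter. If the letter occurred at least three times, the result is a source of class $u$ in which the letter is big; if it occurred twice, the result is a source of class $u+1$ in which the letter is single. Every pair (source, letter) arises once in this way, so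
\begin{equation}\label{eq:double}
(d-u)N_u=(q-u)N'_u+(u+1)N'_{u+1}\qquad(0\le u\le q-1).
\end{equation}
Define $\alpha$ by the balance $\sum_vN'_v=\sum_v(\alpha+\gamma v)N_v$. Substitution keeps the class or lowers it by one, so the amount that class $u$ must send to single letters is
\[
J_u=\sum_{v\ge u}\big[N'_v-(\alpha+\gamma v)N_v\big],\qquad J_0=J_q=0 .
\]

\emph{Lower bound $J_u\ge0$.} For $u_0\le v\le q-1$ put $\zeta_v=N'_v/N_v=R^{(2)}_{q-v}(d-v)$, so that $J_u=\sum_{v\ge u}N_v(\zeta_v-\gamma v-\alpha)$. For $u_0\le v\le q-2$, Lemma~\ref{lem:alphabet} with $r=2$, $k=1$, $b=q-v\in[2,B]$ and $N=d-v\ge2b$ gives $\zeta_{v+1}-\zeta_v\ge\frac{d-q}{b(b-1)}\ge\gamma$. This is the only use of the upper bound on $\gamma$. The bracket is nondecreasing and Lemma~\ref{lem:tail} applies.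

\emph{Upper bound $J_u\le\frac uqN'_u$.} Summing \eqref{eq:double} over $v\ge u$ gives $\sum_{v\ge u}(d-v)N_v=q\sum_{v\ge u}N'_v-uN'_u$. Hence
\[
\frac uqN'_u-J_u=\sum_{v\ge u}N_v\Big[\alpha+\gamma v-\frac{d-v}q\Big].
\]
The bracket increases because $\gamma\ge0$, and the total, at $u=0$, is $0$. Lemma~\ref{lem:tail} applies again.

So $J_u=uN'_uy_u$ with $0\le y_u\le\frac1q$, where $y_u=0$ if $uN'_u=0$, and a source of class $u$ sends $y_u$ to each single letter. One problem remains: a target of class $u$ now receives $y_{u+1}$ only through positions whose letter occurs twice, and the number of these varies within the class. To level this, a source of class $u$ also sends $y_{u+1}$ to each of its $q-u$ big letters. Then a target of class $u$ receives $y_{u+1}$ through every one of its $d-u$ big positions. The bound $\frac1q$ makes this affordable: the remainder $z_u=1-uy_u-(q-u)y_{u+1}$ is nonnegative. The source distributes $z_u$ by the flow of Lemma~\ref{lem:uniform}(i) with $r=2$ and $q-u\ge1$ letters on the $d-u$ positions not carrying single letters, which adds $z_u\zeta_u$ to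 every target of class $u$. By \eqref{eq:double}, $N_u$ times the total received is
\[
(q-u)N'_uy_{u+1}+J_{u+1}+N'_u-J_u-(q-u)N'_uy_{u+1}=N'_u-J_u+J_{u+1}=(\alpha+\gamma u)N_u.\qedhere
\]
\end{proof}

The last clause of Lemma~\ref{lem:tilt} shows that single letters disappear slowly as the word grows.

\begin{lemma}\label{lem:singles}
For $N\ge q\ge2$, $\bar s_q(N)\ge q\,(1-\frac1q)^{N-q}$.
\end{lemma}

\begin{proof}
We have $\bar s_q(q)=q$ and $\bar s_q(q+1)=q-1$. For $N\ge q+2$ take the flow of Lemma~\ref{lem:tilt} with $d=N$, $\gamma=0$, and use it, as in the proof of Lemma~\ref{lem:uniform}(ii), to couple a uniform source with a uniform target. A source with $u$ single letters loses one of them with probability at most $u/q$ and otherwise keeps all. So $\bar s_q(N)\ge(1-\frac1q)\bar s_q(N-1)$.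
\end{proof}

\section{The flow between levels}\label{sec:levels}

We begin the proof of Theorem~\ref{thm:star}. We use $0.6931<\ln2<0.6932$, $\frac1{\ln2}>1.4426$ and $\frac1{2\ln2}>0.7213$. Put $h=m+1$ and $\delta=d/h\le\ln2$. If $d=1$, the only star word sends $\frac{1-c}m=\kappa$ to each letter. Let $d\ge2$. Then $d\le m$, so that every star word has an unused letter: for $m\ge3$ because $(m+1)\ln2\le m$, for $m=2$ because $3\ln2<3$, and $m=1$ is excluded because $2\ln2<2$. By \eqref{eq:log}, $(1+\frac1m)^d\ge e^\delta$, and $cd=ch\delta$. Therefore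
\begin{equation}\label{eq:const}
h\ge1.4426\,d,\qquad ch\le1.2,\qquad cd\le0.832,\qquad \kappa\ge e^\delta-1-\frac{1.2\,\delta}m>0 .
\end{equation}

For $1\le q\le d$ let $p_q=\binom mq\,d!\,W_q(d)$ be the number of points of level $q$, and put
\[
x_q=\frac q{h-q},\qquad\rho_q=R^{(1)}_q(d),\qquad\bar s_q=\bar s_q(d)=d-q\rho_q .
\]
Let $L_q$ be the number of star words with exactly $q-1$ distinct letters and $K_q$ the number of one-star words with exactly $q$ distinct letters; $K_0=K_d=0$. A star word with $q-1$ letters has $h-q$ new-letter moves, and a point of level $q$ with $s$ single letters is reached by $q$ such moves, $s$ of them from one-star words. Together with the definition of $\rho_q$ this gives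
\begin{equation}\label{eq:counts}
L_q=x_qp_q,\qquad K_{q-1}=\frac{\bar s_q}{h-q}\,p_q,\qquad K_q=\rho_qp_q\qquad(1\le q\le d).
\end{equation}

If only new-letter moves were used, level $i$ would receive $L_i-cK_{i-1}$, with surplus
\[
L_i-cK_{i-1}-\kappa p_i=p_ie_i,\qquad e_i=\frac{i-c\bar s_i}{h-i}-\kappa .
\]
Let $E_q=\sum_{i=q}^dp_ie_i$. Then $E_1=0$, because the total supply is $\kappa m^d$, and $E_{d+1}=0$. The surplus $E_{q+1}$ of the levels above $q$ can be removed only by old-letter moves of the $K_q$ one-star words with $q$ letters, which forces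
\[
\theta_q=\frac{E_{q+1}}{K_q}\quad(1\le q\le d-1),\qquad\theta_0=\theta_d=0 .
\]
These numbers are positive. Indeed, the numerators $i-c\bar s_i$ are positive since $\bar s_i\le i$ and $c<1$, they increase strictly since $c(\bar s_{i+1}-\bar s_i)\le cd<1$, and the denominators $h-i$ are positive and decrease. So $e_i$ is strictly increasing. For $2\le q\le d$, either $e_{q-1}\ge0$ and all terms of $E_q$ are positive, or $e_{q-1}<0$ and $E_q=-\sum_{i<q}p_ie_i>0$. Hence
\begin{equation}\label{eq:Epos}
E_q>0\quad(2\le q\le d),\qquad\theta_q>0\quad(1\le q\le d-1).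
\end{equation}
Dividing $E_q=E_{q+1}+p_qe_q$ by $p_q$ and using \eqref{eq:counts},
\begin{equation}\label{eq:rec}
(\theta_{q-1}+c)\frac{\bar s_q}{h-q}=\rho_q\theta_q+x_q-\kappa\qquad(1\le q\le d);
\end{equation}
for $q=1$ the left side is $0$ because $\bar s_1=0$, matching $E_1=0$.

For $2\le q\le d-2$ put $j=d-q$, $B=\min(q,j)$ and $\Gamma_q=B(B-1)/j>0$.

\begin{proposition}\label{prop:scheme}
The flow of Theorem~\ref{thm:star} exists provided that
\begin{align}
\theta_q+c&\le1&&(1\le q\le d-1),\label{eq:b}\\
(\theta_{q-1}+c)\,\Gamma_q&\le(h-q)\,\theta_q&&(2\le q\le d-2).\label{eq:c}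
\end{align}
\end{proposition}

\begin{proof}
A star word with at least two stars spreads $1$ evenly over its unused letters. A one-star word with $q$ letters spreads $1-c-\theta_q\ge0$ evenly over its unused letters and sends $\theta_q$ to its used letters in a way to be chosen. A point of level $q$ with $s$ single letters receives from new-letter moves
\[
\frac{(q-s)+s(1-c-\theta_{q-1})}{h-q}=x_q-s\,\frac{\theta_{q-1}+c}{h-q},
\]
so it needs $T_q(s)=\kappa-x_q+s\frac{\theta_{q-1}+c}{h-q}$ from old-letter moves. By \eqref{eq:rec} the sum of $T_q(s)$ over level $q$ is $p_q\rho_q\theta_q=\theta_qK_q$, exactly the amount available.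

For $q=d$ all points have $s=d$ and the sum is $0$, so nothing is needed. For $q=1$ all points have $s=0$, and for $q=d-1$ all have $s=q-1$; if each one-star word sends $\theta_q/q$ to each used letter, then all points of the level receive the same amount ($d\theta_1$, respectively $2\theta_q/q$), which by the equality of totals is $T_q(s)$. For $2\le q\le d-2$ apply Lemma~\ref{lem:tilt}, scaled by $\theta_q$, to every $q$-subset of $[m]$, with $\gamma=\frac{\theta_{q-1}+c}{(h-q)\theta_q}$; its hypothesis $\gamma\Gamma_q\le1$ is \eqref{eq:c}. A point receives $\theta_q\alpha+s\frac{\theta_{q-1}+c}{h-q}$ with the same $\alpha$ for all subsets, and the equality of totals gives $\theta_q\alpha=\kappa-x_q$.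
\end{proof}

\section{The forced amounts do not exceed the supply}\label{sec:supply}

We prove \eqref{eq:b}, that is, $E_{q+1}-(1-c)K_q\le0$. To apply the tail principle we write this quantity as a tail. Since $K_d=0$,
\[
E_{q+1}-(1-c)K_q=\sum_{i>q}\big[p_ie_i+(1-c)(K_i-K_{i-1})\big]=\sum_{i>q}\frac{p_i}{h-i}\,\Phi_i ,
\]
where by \eqref{eq:counts} $\Phi_i=i-\bar s_i+(h-i)\big((1-c)\rho_i-\kappa\big)$. Substituting $\bar s_i=d-i\rho_i$,
\[
\Phi_i=\rho_i\big[(1-c)h+ci\big]+(1+\kappa)i-d-\kappa h .
\]
The sum over all $i\ge1$ is $E_1-(1-c)K_0=0$. By Lemma~\ref{lem:tail}, applied to the negatives of the terms, it suffices to show that $\Phi_i$ changes sign at most once, from $+$ to $-$. We show that $\Phi_i$ is nonincreasing up to some index and nonpositive beyond it.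

\emph{Monotone range.} Let $2\le i\le d$. By Lemma~\ref{lem:alphabet} with $r=1$, $k=0$, by $\rho_i\le d/i$, by \eqref{eq:const} and by $\kappa\le1$ (the only use of this hypothesis),
\[
\Phi_{i-1}-\Phi_i=(\rho_{i-1}-\rho_i)\big[(1-c)h+c(i-1)\big]-c\rho_i-(1+\kappa)\ge\frac{d(h-1.2)}{i(i-1)}-\frac{0.832}i-2 .
\]
This is nonnegative if $2i^2-1.168i-0.832\le d(h-1.2)$, and the left side increases with $i\ge1$. If $h\ge2d+1$, the right side is at least $2d^2-0.2d$, the inequality holds for all $i\le d$, and we are done. In any case it holds for $i\le0.84d$, because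
\[
(1.4426d^2-1.2d)-(1.4112d^2-0.98112d-0.832)=0.0314d^2-0.21888d+0.832
\]
has negative discriminant: $0.21888^2<0.048<0.104<4\cdot0.0314\cdot0.832$.

\emph{Top range.} Let $h\le2d$, so $\frac12\le\delta\le\ln2$, and let $q>0.84d$, $j=d-q$, $t=j/q<\frac{0.16}{0.84}<0.1905$. We show $\Phi_q\le0$. The point is that nearly all letters are single here, so $\rho_q$ is small. If $j=0$ then $\rho_d=0$ and $\Phi_d=\kappa(d-h)<0$. If $j\ge1$ then $0.16d>1$, so $d\ge7$, $h\ge11$, $m\ge10$, and $\kappa\ge\delta(1+\frac\delta2-0.12)\ge1.13\,\delta$ by \eqref{eq:const}. Lemma~\ref{lem:singles} and Bernoulli's inequality give $\bar s_q\ge q-j$, so $\rho_q\le2t$ and $\Phi_q\le2th-j-\kappa(h-q)$. Dividing by $q$ and using $h/q=(1+t)/\delta$, it suffices that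
\[
1.13\,(1+t-\delta)-t\Big(\frac{2(1+t)}\delta-1\Big)\ge0 .
\]
The left side is concave in $\delta$, so we check the endpoints. At $\delta=\frac12$ it is $0.565-1.87t-4t^2$, and at $\delta=\ln2$ it is at least $0.3466-0.756t-2.886t^2$. Both decrease in $t$, and at $t=0.1905$ they exceed $0.06$ and $0.09$. This proves \eqref{eq:b}.

\section{The tilt is admissible}\label{sec:tilt}

We prove \eqref{eq:c}. Fix $2\le q\le d-2$; then $d\ge4$, $h\ge6$, $m\ge5$, $j\ge2$. Write $\rho,\bar s,x,\theta,\Gamma$ for $\rho_q,\bar s_q,x_q,\theta_q,\Gamma_q$, and let $t=j/q$, $\varepsilon=1/q$. Taylor's formula gives the Bonferroni inequality $(1-\varepsilon)^j\ge1-j\varepsilon+\binom j2\varepsilon^2-\binom j3\varepsilon^3$, since the fourth derivative in $\varepsilon$ is nonnegative on $[0,1]$. With Lemma~\ref{lem:singles},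
\begin{equation}\label{eq:sbar}
\frac{\bar s}q\ge(1-\varepsilon)^j\ge1-t+\frac{t(t-\varepsilon)}2-\frac{t(t-\varepsilon)(t-2\varepsilon)}6 .
\end{equation}
In particular $\bar s>0$, and \eqref{eq:rec} turns \eqref{eq:c} into an equivalent condition on $\theta_q$ alone:
\begin{equation}\label{eq:cprime}
(\rho\theta+x-\kappa)\,\Gamma\le\theta\,\bar s .
\end{equation}
The sign of $x-\kappa$ matters. We have $x_q\ge\kappa$ if and only if $q\ge q_c:=\frac{\kappa h}{1+\kappa}$. For $c=0$ this critical level is $h\big(1-(1-\frac1h)^d\big)$, the expected number of distinct symbols in a random word of length $d$ over $h$ symbols.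

\begin{lemma}\label{lem:qc}
$q_c\ge0.7213\,d-0.29$.
\end{lemma}

\begin{proof}
Let $\eta=1.2\delta/m$. By \eqref{eq:const},
\[
q_c=h\Big(1-\frac1{1+\kappa}\Big)\ge h\Big(1-\frac1{e^\delta-\eta}\Big)=h(1-e^{-\delta})-\frac{h\eta e^{-2\delta}}{1-\eta e^{-\delta}} .
\]
Since $\frac{1-e^{-\delta}}\delta$ decreases, $h(1-e^{-\delta})\ge\frac d{2\ln2}$. Since $m\ge5$, $h\eta\le1.44\delta$ and $\eta\le0.24\delta$. Also $\delta e^{-2\delta}\le\frac1{2e}$, and $\delta e^{-\delta}\le\frac12\ln2$ for $\delta\le\ln2$, so $\eta e^{-\delta}\le0.0832$. The subtracted term is at most $\frac{1.44}{2e\cdot0.9168}<0.29$.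
\end{proof}

\subsection{Levels at or above the critical level}

Let $x\ge\kappa$. The term $x-\kappa$ in \eqref{eq:cprime} works against us, so we need a lower bound on $\theta$; the surplus of level $q+1$ alone provides it. By \eqref{eq:Epos}, $E_{q+1}\ge p_{q+1}e_{q+1}=L_{q+1}(1-\kappa/x_{q+1})-cK_q$. Since $x_{q+1}>\kappa$ and $L_{q+1}\ge K_q$, we get $\theta\ge1-\kappa/x_{q+1}-c$. The loss $c$ is absorbed by the step from $x_{q+1}$ to $x_q$: we have $\frac\kappa{x_q}-\frac\kappa{x_{q+1}}=\frac{\kappa h}{q(q+1)}$, and by \eqref{eq:const}, $m\ge1.4426d-1$ and $d\ge4$,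
\[
\kappa h\ge d-\frac{1.2d}m\ge d-1.01\ge0.832(d-2)\ge c(d-1)(d-2)\ge cq(q+1).
\]
So $\theta\ge1-\kappa/x$, that is, $x-\kappa\le x\theta$. As $\Gamma\le j-1$, \eqref{eq:cprime} follows from $(j-1)(\rho+x)\le\bar s$. Substituting $\rho=(d-\bar s)/q$ and dividing by $q$, this becomes
\begin{equation}\label{eq:U}
\frac{\bar s}q\,(1+t-\varepsilon)\ge(t-\varepsilon)(1+t+x).
\end{equation}

From $q\ge q_c$ and Lemma~\ref{lem:qc} we get $0.7213j\le0.2787q+0.29$, so $t\le0.3864+0.4021\varepsilon$. With $j\ge2$ this forces $q\ge5$, so $\varepsilon\le0.2$ and $t\le0.467$. Also $x\le\xi(t):=\frac1{0.4426+1.4426t}$ because $h\ge1.4426(q+j)$. The right side of \eqref{eq:sbar} equals $\psi-\frac\varepsilon2(t-t^2)-\frac{\varepsilon^2}3t$ with $\psi=1-t+\frac{t^2}2-\frac{t^3}6$. Expanding in powers of $\varepsilon$, the left side of \eqref{eq:U} minus the right side is at least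
\[
\Psi_0(t)+\varepsilon\Psi_1(t)+\varepsilon^2\,\frac{t-5t^2}6+\varepsilon^3\,\frac t3 ,
\]
where
\[
\Psi_0=\psi(1+t)-t(1+t+\xi)=1-t-\tfrac32t^2+\tfrac13t^3-\tfrac16t^4-t\xi,\qquad\Psi_1=1+t+\xi-\psi-\tfrac12(t-t^3).
\]
\begin{itemize}
\item $-\Psi_0'=(1+3t-t^2+\frac23t^3)+0.4426\,\xi^2>0$ on $[0,1]$. For $t\ge0.3864$ we have $\xi<1$. At $t=0.3864$ the polynomial part of $\Psi_0$ exceeds $0.4051$, so $\Psi_0(0.3864)>0.4051-0.3864>0.018$. On $[0.3864,0.467]$, $-\Psi_0'\le2.26+0.4426<2.71$. Hence $\Psi_0(t)\ge0.018-2.71\cdot0.4021\varepsilon\ge0.018-1.09\varepsilon$.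
\item Since $\psi\le1-t+\frac{t^2}2$, we have $\Psi_1\ge\xi+\frac32t-\frac{t^2}2\ge\xi+1.26t$. From $\frac1\sigma\ge2-\sigma$ we get $\xi\ge1.5574-1.4426t$, so $\Psi_1\ge1.5574-0.1826t>1.4$.
\item On $[0,0.467]$, $\frac{t-5t^2}6\ge-0.104$, so the third term is at least $-0.021\varepsilon$.
\end{itemize}
The sum is at least $0.018+\varepsilon(1.4-1.09-0.021)>0$. This proves \eqref{eq:U}, and \eqref{eq:c} for $q\ge q_c$.

\subsection{Levels below the critical level: reduction}

Let $x<\kappa$, and put
\[
\Delta=\kappa-x>0,\qquad g=q_c-q>0,\qquad H=h-q,\qquad\Lambda=\rho-\bar s/\Gamma,\qquad\nu=\frac{x_q-x_{q-1}}\Delta .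
\]
Now $E_{q+1}$ is a sum of terms of both signs, but it is also minus the sum over the levels $i\le q$, all of which are in deficit. This allows a direct comparison of $\theta_{q-1}$ with $\theta_q$.

\begin{lemma}\label{lem:ratio}
If $x_q<\kappa$, then $\theta_{q-1}\le(1+\nu)\theta_q$.
\end{lemma}

\begin{proof}
Since $E_1=0$, $E_{i+1}=u_1+\dots+u_i$ with $u_i=-p_ie_i=p_i\big(\kappa-x_i+\frac{c\bar s_i}{h-i}\big)$, and $u_i>0$ for $i\le q$. Let $2\le i\le q$. By Lemma~\ref{lem:mono}(i) the terms $\frac{c\bar s_i}{h-i}\ge0$ are nondecreasing in $i$, while $\kappa-x_{i-1}>\kappa-x_i>0$. Raising the added term in the numerator to that in the denominator and then removing it from both can only increase the ratio, so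
\[
\frac{u_{i-1}}{u_i}\le\frac{p_{i-1}}{p_i}\cdot\frac{\kappa-x_{i-1}}{\kappa-x_i}=\frac i{m-i+1}\cdot\frac{W_{i-1}(d)}{W_i(d)}\cdot\Big(1+\frac{x_i-x_{i-1}}{\kappa-x_i}\Big).
\]
All three factors are nondecreasing in $i$: the second by Lemma~\ref{lem:mono}(ii), the third because $x_i-x_{i-1}=\frac h{(h-i)(h-i+1)}$ increases and $\kappa-x_i$ decreases. So each ratio is at most $\frac{p_{q-1}}{p_q}(1+\nu)$, and summing, $E_q\le\frac{p_{q-1}}{p_q}(1+\nu)E_{q+1}$. Finally $\rho_{q-1}\ge\rho_q$ by Lemma~\ref{lem:alphabet}, so $\frac{p_{q-1}}{p_q}\le\frac{K_{q-1}}{K_q}$ by \eqref{eq:counts}. Divide by $K_{q-1}$.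
\end{proof}

To control $c$ in \eqref{eq:c} we need $\theta$ to be large compared with $c$, and this comes for free if \eqref{eq:c} fails. Suppose it fails. Then \eqref{eq:cprime} fails, which reads $\theta\Lambda>\Delta$. So $\Lambda>0$ and $c\le c\,\theta\Lambda/\Delta$, and Lemma~\ref{lem:ratio} gives $H\theta<(\theta_{q-1}+c)\Gamma\le\theta\,\Gamma(1+\nu+c\Lambda/\Delta)$. Since $\kappa=\frac{q_c}{h-q_c}$, we have $\Delta=\frac{hg}{(h-q_c)H}$, and as $h-q_c<H$,
\[
\nu=\frac{h-q_c}{(H+1)g}\le\frac1g,\qquad\frac c\Delta=\frac{c(h-q_c)H}{hg}\le\frac{1.2}g\Big(\frac Hh\Big)^2 .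
\]
Hence \eqref{eq:c} holds if $\Lambda\le0$, and for $\Lambda>0$ it follows once we prove
\begin{equation}\label{eq:final}
\Gamma\Big(1+1.2\,\Lambda\Big(\frac Hh\Big)^2\Big)\le g\,(H-\Gamma).
\end{equation}
From here on $\Lambda>0$. By Lemma~\ref{lem:qc} and \eqref{eq:const}, $g\ge0.7213d-0.29-q$ and $H\ge1.4426d-q$.

\subsection{Proof of \eqref{eq:final} for $q<j$}

Here $\Gamma=q(q-1)/j\le q-1$, and $\Gamma\Lambda\le\Gamma d/q=(q-1)d/j\le2(q-1)$. So the left side of \eqref{eq:final} is at most $3.4(q-1)$. Since $d\ge2q+1$, we have $g\ge0.4426q+0.4313$ and $H-\Gamma\ge0.8852q+2.4426$. The product of these bounds minus $3.4(q-1)$ is at least $0.391q^2-1.938q+4.453$, which is positive because $1.938^2<3.76<6.96<4\cdot0.391\cdot4.453$.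

\subsection{Proof of \eqref{eq:final} for $q\ge j$}

Here $\Gamma=j-1$ and $t\le1$. The crude bound $\Lambda\le d/q$ is no longer enough, since $g$ may be small; but $g$ is small only when $t$ is small, and then single letters are plentiful and $\Lambda\le0$. We have
\begin{equation}\label{eq:Lambda}
\Lambda=\frac dq-\frac{\bar s}q\cdot\frac{d-1}{j-1}=1+t-\frac{\bar s}q\Big(1+\frac1v\Big),\qquad v:=\frac{j-1}q=t-\varepsilon\in\Big[\frac t2,t\Big].
\end{equation}
By \eqref{eq:sbar}, $\bar s/q\ge1-t+\frac{tv}2-\frac{tv^2}6$. Since $(3-v)(1+v)$ increases for $v\le1$,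
\[
\Lambda\le2t-\frac{1-t}v-\frac t6(3-v)(1+v)\le\hat\Lambda(t):=2t-\frac{1-t}t-\frac t6\Big(3+t-\frac{t^2}4\Big).
\]
On $(0,1]$, $\hat\Lambda'=\frac32+\frac1{t^2}-\frac t3+\frac{t^2}8>0$ and $\hat\Lambda''=-\frac2{t^3}-\frac13+\frac t4<0$. Moreover $\hat\Lambda(0.555)<-0.01$ and $\hat\Lambda'(0.555)<4.61$. As $\Lambda>0$, we conclude that $t>0.555$ and, by concavity, $\Lambda\le4.61(t-0.555)$.

Next we remove $H$. Write $h=H+q$ and regard $H\ge H_0:=1.4426d-q=j+0.4426d$ as a variable. Since $d/q>1.555$, $H_0>q\ge j$. For $H\ge q$ the logarithmic derivative of $\frac{H^2}{(H+q)^2(H-j+1)}$ is $\frac{2q}{H(H+q)}-\frac1{H-j+1}\le\frac1H-\frac1{H-j+1}<0$. So the left side of \eqref{eq:final} divided by $H-j+1$ decreases in $H$, and it suffices to take $H=H_0$. There $\frac{H_0}{H_0+q}=1-\frac q{1.4426d}\le1-\frac1{2.8852}<0.65341$, whose square is below $0.427$, and $1.2\cdot0.427=0.5124$. With $g\ge g_0:=j-0.2787d-0.29$, it is enough to show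
\begin{equation}\label{eq:last}
(j-1)(1+0.5124\,\Lambda)\le g_0\,(0.4426d+1).
\end{equation}

\emph{The case $d\le9$.} The pairs $(q,j)$ with $q\ge j\ge2$, $q+j\le9$ and $j/q>0.555$ are $(2,2)$, $(3,2)$, $(3,3)$, $(4,3)$, $(5,3)$, $(4,4)$, $(5,4)$. By \eqref{eq:Lambda} and \eqref{eq:sbar}, $\Lambda\le\frac dq-(1-\frac1q)^j\frac{d-1}{j-1}$. For $(3,2)$ this is $\frac53-\frac{16}9<0$ and for $(5,3)$ it is $1.6-1.792<0$, so these pairs do not occur. For the others:
\[
\begin{array}{c|c|c|c|c|c}
(q,j)&\Lambda\le&\text{left side}\le&g_0&0.4426d+1&\text{right side}\ge\\\hline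
(2,2)&2-\frac34=\frac54&1.641&0.5952&2.7704&1.648\\[2pt]
(3,3)&2-\frac{20}{27}<1.26&3.30&1.0378&3.6556&3.79\\[2pt]
(4,3)&\frac74-\frac{81}{64}<0.485&2.50&0.7591&4.0982&3.11\\[2pt]
(4,4)&2-\frac{189}{256}<1.262&4.94&1.4804&4.5408&6.72\\[2pt]
(5,4)&\frac95-\frac{2048}{1875}<0.708&4.09&1.2017&4.9834&5.98
\end{array}
\]

\emph{The case $d\ge10$.} Let $Y=j/d$ and $Y_0=0.3569$, so $t=\frac Y{1-Y}$. From $0.555<t\le1$ we get $Y_0<Y\le\frac12$, and since $\frac{Y_0}{1-Y_0}<0.555$,
\[
t-0.555<\frac Y{1-Y}-\frac{Y_0}{1-Y_0}=\frac{Y-Y_0}{(1-Y)(1-Y_0)}\le\frac{Y-Y_0}{0.5\cdot0.6431}<3.11\,(Y-Y_0).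
\]
Hence $0.5124\,\Lambda\le0.5124\cdot4.61\cdot3.11\,(Y-Y_0)\le7.4\,(Y-Y_0)$, and the right side of \eqref{eq:last} minus the left side is at least
\[
\Xi(Y)=\big((Y-0.2787)d-0.29\big)(0.4426d+1)-(Yd-1)\big(1+7.4(Y-Y_0)\big).
\]
This is a quadratic in $Y$ with leading coefficient $-7.4d<0$, so on $[Y_0,\frac12]$ it is at least its smaller endpoint value. Multiplying out,
\[
\Xi(Y_0)\ge0.0346d^2-0.4071d+0.71,\qquad\Xi(\tfrac12)\ge0.0979d^2-0.9366d+1.76 .
\]
The first bound is $0.099$ at $d=10$ and increases for $d\ge6$; the second is positive for $d\ge10$ because $0.0979d>0.9366$. This proves \eqref{eq:last}.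

Thus \eqref{eq:b} and \eqref{eq:c} hold, and Proposition~\ref{prop:scheme} completes the proof of Theorem~\ref{thm:star}. By Section~\ref{sec:fold}, Theorems \ref{thm:main} and~\ref{thm:induced} follow.

\begin{thebibliography}{1}
\bibitem{ratio} \emph{Induced Lines In Hales-Jewett Cubes}, \texttt{http://www.christofides.org/Papers/Ratio.pdf}.
\end{thebibliography}
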